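\title{Planar graphs of girth at least five have good edge-labelings}

\begin{abstract}
A labeling of the edges of a graph by integers is good if, for every ordered pair of distinct vertices, at most one path from the first to the second has non-decreasing labels. We prove that every planar graph of girth at least $5$ has a good labeling, which answers a question of Ara\'ujo, Cohen, Giroire, and Havet. The labeling is built by extending a good labeling of a $2$-connected subgraph step by step. The tool for each step is a theorem on sparse graphs with side conditions; its simplest case says that a graph is good if every set $X$ of at least two vertices spans at most $(3|X|-4)/2$ edges. The girth bound $5$ and the constant $4$ are best possible, and planarity cannot be dropped.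
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, simple and undirected, and $e(G)$ denotes the number of edges of $G$. The \emph{girth} of a graph is the length of its shortest cycle, and is $\infty$ for a forest. A \emph{labeling} of a graph assigns an integer to each edge. A $(u,v)$-path is \emph{non-decreasing} if the labels of its successive edges, read from $u$ to $v$, never decrease; a single edge is non-decreasing in both directions. A labeling is \emph{good} if for every ordered pair $(u,v)$ of distinct vertices there is at most one non-decreasing $(u,v)$-path. A graph is \emph{good} if it has a good labeling, and \emph{bad} otherwise. If a label is read as the time at which an edge may be crossed, a good labeling is a timetable in which no vertex can reach another by two different routes.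

Every labeling of a forest is good, and a subgraph of a good graph is good. The triangle $K_3$ is bad: two of its edges form a path that is non-decreasing in one of its two directions, and the third edge is a second path with the same ends. The graph $K_{2,3}$ is bad as well: its two vertices of degree $3$ are joined by three paths of length $2$, each non-decreasing in some direction, so two of them are non-decreasing in the same direction. Both examples exploit the fact that a path with two edges is always monotone, while a path with three edges can be labeled $1,3,2$, which is monotone in neither direction. In a graph of girth at least $5$ two vertices are joined by at most one path of length at most $2$, so obstructions of this local kind disappear. There is also a global obstruction: a good graph on $n$ vertices has at most $\frac12 n\log_2 n$ edges, and this produces bad graphs of girth $5$ (Section~\ref{sec:sharp}). A planar graph of girth at least $5$ has fewer than $5n/3$ edges, so it avoids both kinds of obstruction, and one may guess that it is good. This is the question of Ara\'ujo, Cohen, Giroire, and Havet, which we take from~\cite{slides}: \emph{does every planar graph of girth at least $5$ have a good edge-labeling?}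 The answer is yes.

\begin{theorem}\label{thm:main}
Every planar graph of girth at least $5$ is good.
\end{theorem}

One ingredient of the proof is that low density alone makes a graph good.

\begin{theorem}\label{thm:sparse}
If $2e(G[X])\le 3|X|-4$ for all $X\subseteq V(G)$ with $|X|\ge 2$, then $G$ is good. The constant $4$ cannot be replaced by $3$.
\end{theorem}

By Euler's formula, a planar graph on $n$ vertices that has girth at least $g$ and contains a cycle has at most $g(n-2)/(g-2)$ edges. For $g=6$ this reads $2e\le 3n-6$, and a forest on $n\ge2$ vertices has $2e\le 2n-2\le 3n-4$. So Theorem~\ref{thm:sparse} settles the case of girth at least $6$ at once. For girth $5$ it does not suffice: the dodecahedron has $n=20$ and $2e=60>56$. We therefore label a planar graph of girth $5$ in stages, and prove the following stronger statement, which is suited to induction. Here $2$-connected graphs have at least three vertices.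

\begin{theorem}\label{thm:ext}
Let $G$ be a $2$-connected planar graph of girth at least $5$. Let $T\subseteq V(G)$ be such that $G[T]$ is $2$-connected and every vertex outside $T$ has at most one neighbor in $T$. Then every injective good labeling of $G[T]$ extends to an injective good labeling of $G$.
\end{theorem}

The proof has three parts. To extend a labeling from $T$ to a larger set $T\cup S$ we give the edges between $S$ and $T$ the largest labels; this works provided the labeling of $G[S]$ satisfies a side condition on the neighborhoods of the vertices of $T$ (Section~\ref{sec:glue}). Theorem~\ref{thm:structures} in Section~\ref{sec:sparse} is a version of Theorem~\ref{thm:sparse} that respects such side conditions, charging them as if they were edges. Finally, when the step from $T$ to $T\cup S$ is as small as possible, the vertices of $S$ can be ordered so that each has two neighbors that are earlier or in $T$; played against Euler's formula, this ordering shows that $S$ with its side conditions is sparse enough (Sections~\ref{sec:reduction} and~\ref{sec:planar}).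

\section{Unimodal cycles and valley paths}\label{sec:unimodal}

Goodness of an injective labeling can be tested cycle by cycle. On a cycle with distinct labels, a \emph{local maximum} is an edge whose label is larger than the labels of both adjacent edges of the cycle; \emph{local minima} are defined in the same way. Going around the cycle, ascents change to descents at local maxima and descents change to ascents at local minima, so the two kinds alternate: a cycle has equally many of each, and at least one. The cycle is \emph{unimodal} if it has exactly one local maximum, equivalently exactly one local minimum.

\begin{lemma}\label{lem:unimodal}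
An injective labeling is good if and only if no cycle is unimodal. Every good graph has an injective good labeling.
\end{lemma}

\begin{proof}
Let $P\ne P'$ be increasing $(u,v)$-paths. Let $x$ be the last vertex of their common initial part, and let $y$ be the first vertex of $P$ after $x$ that lies on $P'$; it exists because $x\neq v$. The vertices of $P'$ up to $x$ are the vertices of $P$ up to $x$, so $y$ comes after $x$ on $P'$ too. The subpaths of $P$ and $P'$ from $x$ to $y$ are internally disjoint and begin with different edges, so they form a cycle. An edge that is not the first on its subpath is preceded by a smaller edge, so only the two first edges can be local minima; they are adjacent, so only one of them is. The cycle is unimodal.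

Conversely, let a unimodal cycle have smallest edge $uv$ and largest edge $wz$, with the vertices in the cyclic order $u,v,\dots,w,z,\dots$. If these two edges share a vertex, choose the direction of travel so that it is $v=w$; thus $z\ne u$. As there are no other local extrema, the labels increase from $uv$ to $wz$ in both directions around the cycle. Hence $u,v,\dots,w,z$ and the other arc from $u$ to $z$ are two increasing $(u,z)$-paths.

For the last statement, list the edges in an order along which the given good labeling does not decrease, and relabel each edge by its position in the list. A path that is increasing for the new labels was non-decreasing for the old ones.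
\end{proof}

From now on \emph{all labelings are injective}, and a labeling is good when it has no unimodal cycle. We write $e<f$ to compare the labels of edges $e,f$. Only the order of the labels matters, so labelings of edge-disjoint graphs can be shifted until all labels of one lie above all labels of the other. A cycle of length at least $4$ is good: put the two largest labels on non-adjacent edges, as in the cyclic sequence $1,3,2,4$ for $C_4$.

Let a path have edges $f_1,\dots,f_k$ in this order. A \emph{peak} is an edge $f_i$ with $1<i<k$ and $f_{i-1}<f_i>f_{i+1}$. A path without a peak is a \emph{valley path}: its labels first decrease and then increase, where either part may be missing. Every path of length at most $2$ is a valley path, and the reverse of a valley path is a valley path. A peak of a path $R$ is also a peak of every path that contains $R$, and a local maximum of every cycle that contains $R$. Valley paths matter for the following reason.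
\begin{itemize}
\item[(V)] If a cycle consists of an $(x,y)$-path $R$ and the edge $xy$, and $xy$ is its largest edge, then its local maxima are $xy$ and the peaks of $R$. So the cycle is unimodal exactly when $R$ is a valley path.
\end{itemize}

\section{Gluing along a closed set}\label{sec:glue}

Suppose $V(G)=S\cup T$ is a partition, both $G[S]$ and $G[T]$ carry good labelings, and the \emph{cross edges} between $S$ and $T$ receive the largest labels. If the cross edges form a matching, a cycle that uses them contains two that are not adjacent, and the labels dip on both arcs between them; so the cycle has two local minima. If the cross edges form stars with centers in $T$, one new kind of cycle appears: a vertex $p\in T$, two neighbors $x,y\in S$ of $p$, and an $(x,y)$-path in $G[S]$. As in (V), this cycle is unimodal exactly when the path is a valley path. In girth $5$ the path has at least three edges, so there is room for a peak: the pentagon with labels $1,3,2$ on the path and $4,5$ on the edges at $p$ has the local maxima $3$ and $5$. The following definitions record what is asked of $T$ and of the labeling of $G[S]$.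

A set $T\subseteq V(G)$ is \emph{closed} in $G$ if every vertex outside $T$ has at most one neighbor in $T$.

\begin{definition}\label{def:structure}
A \emph{structure} $\Sigma=(S,B,\mathcal Q)$ is a graph $B$ with vertex set $S$ together with a family $\mathcal Q$ of subsets of $S$, called \emph{classes}, which may overlap. A labeling of $E(B)$ is \emph{admissible} for $\Sigma$ if no cycle of $B$ is unimodal and no valley path of $B$ joins two distinct vertices of a common class. For $Y\subseteq S$, the \emph{induced structure} $\Sigma[Y]$ has graph $B[Y]$ and classes $Q\cap Y$ for $Q\in\mathcal Q$.
\end{definition}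

For $T\subseteq V(G)$ and $S=V(G)\setminus T$, let $\Sigma(G,T)$ be the structure with graph $G[S]$ and classes $N(p)\cap S$ for $p\in T$, where $N(p)$ is the set of neighbors of $p$ in $G$.

\begin{lemma}\label{lem:glue}
Let $T$ be closed in $G$. If $\Sigma(G,T)$ has an admissible labeling, then every good labeling of $G[T]$ extends to a good labeling of $G$.
\end{lemma}

\begin{proof}
Keep the labels on $G[T]$, shift an admissible labeling of $G[S]$ above them, and give the cross edges distinct labels above all of these. A cycle without cross edges lies in $G[S]$ or in $G[T]$ and is not unimodal. Let $C$ be a cycle with cross edges. Deleting them cuts $C$ into paths, possibly single vertices, that lie alternately in $S$ and in $T$. Since $T$ is closed, a vertex of $S$ is incident with at most one cross edge, so every path in $S$ has an edge. The smallest edge of any of the paths that has an edge is a local minimum of $C$, because the cross edges are larger. So $C$ has two local minima unless it has just one path in $S$ and one path in $T$, the latter a single vertex $p$. In that case the path in $S$ joins two distinct vertices of the class $N(p)\cap S$ and has a peak, and the larger of the two cross edges is a second local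 maximum.
\end{proof}

\begin{example}\label{ex:dodeca}
The dodecahedron consists of a decagon $a_0b_0a_1b_1\dots a_4b_4$, two pentagons $c_0\dots c_4$ and $p_0\dots p_4$, and the edges $b_ic_i$ and $a_ip_i$. Label the decagon by $1,\dots,10$, the pentagon $c_0\dots c_4$ by $11,\dots,15$, the edges $b_ic_i$ by $16,\dots,20$, the pentagon $p_0\dots p_4$ by $21,\dots,25$ and the edges $a_ip_i$ by $26,\dots,30$, placing on each of the three cycles its two largest labels on non-adjacent edges. This is the labeling given by two applications of Lemma~\ref{lem:glue}: first $T$ is the decagon and $S=\{c_0,\dots,c_4\}$, then $T$ is the union of these and $S=\{p_0,\dots,p_4\}$. In both steps no class has two elements. So the labeling is good, although Theorem~\ref{thm:sparse} does not apply to the whole graph.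
\end{example}

\begin{remark}\label{rem:closed}
Theorem~\ref{thm:ext} fails if $T$ is not closed. Label a hexagon cyclically by $1,3,5,2,4,6$, which is good because $5$ and $6$ are local maxima. Let $a$ be the vertex between $6$ and $1$ and $b$ the opposite vertex, so that there are increasing paths from $a$ to $b$ and from $b$ to $a$. Add a vertex $x$ adjacent to $a$ and $b$. The new graph is planar, $2$-connected and of girth $5$, but the path $a,x,b$ is increasing in one direction whatever its labels are.
\end{remark}

\section{Sparse structures}\label{sec:sparse}

We want a density condition under which a structure has an admissible labeling. By (V), a class $\{x,y\}$ asks of a labeling what an extra edge $xy$ with the top label would ask, so it should be charged as one edge. A class of $j$ vertices will be charged as $j-1$ edges, the size of a tree on it, and overlapping classes as a forest that connects what they connect.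

Let $\Sigma=(S,B,\mathcal Q)$ be a structure and $\emptyset\ne X\subseteq S$. The \emph{components of $\mathcal Q$ on $X$} are the components of the hypergraph with vertex set $X$ and hyperedges $Q\cap X$, the \emph{traces} of the classes; thus $x,y\in X$ are in the same component if there is a sequence from $x$ to $y$ in $X$ whose consecutive terms share a class. A vertex in no trace is a component by itself. Let $c(X)$ be the number of components, let $e(X)=e(B[X])$, and put
\[
\rho(X)=|X|-c(X),\qquad w(X)=e(X)+\rho(X),\qquad \lambda(X)=3|X|-3-2w(X).
\]
We call $w$ the \emph{weight} and $\lambda$ the \emph{slack}. A single vertex has slack $0$. The structure is \emph{sparse} if $\lambda(X)\ge1$ whenever $|X|\ge2$. These quantities depend only on $\Sigma[X]$, so induced structures of sparse structures are sparse. Two properties of components are immediate from the description by sequences.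
\begin{itemize}
\item[(H1)] If every trace of $\mathcal Q$ on $X$ with at least two elements is contained in a trace of $\mathcal Q'$ on $X$, then $\rho(X)\le\rho'(X)$.
\item[(H2)] Identifying a set of vertices that lie in one component does not change the number of components; identifying two vertices from different components lowers it by one.
\end{itemize}
For disjoint sets $Y,Z$ we write $e(Y,Z)$ for the number of edges of $B$ between them.

\begin{theorem}\label{thm:structures}
Every sparse structure has an admissible labeling.
\end{theorem}

For $\mathcal Q=\emptyset$, sparseness says $2e(X)\le 3|X|-4$, so this contains the first statement of Theorem~\ref{thm:sparse}. Even for that statement the classes are needed, since the induction trades edges for classes. Paths of length at most $2$ are valley paths, so a structure with an admissible labeling has the next two properties; sparseness guarantees them.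
\begin{itemize}
\item[(S1)] Adjacent vertices share no class; otherwise they form a set with $w=2$ and $\lambda=3-4<1$.
\item[(S2)] Two vertices sharing a class have no common neighbor; otherwise the three vertices have $w\ge3$ and $\lambda\le 6-6<1$.
\end{itemize}

\subsection{Trading the edges of a set for a class}

Let $\emptyset\ne H\subseteq S$. We plan to put the labels inside $H$ on top. Then a cycle that passes through $B[H]$ once has a local maximum there, and needs a peak on the rest, which is a path between two vertices of $H$: so $H$ must become a class. A path that starts in $Q\cap H$ can move inside $H$ without forming a peak and leave at any vertex of $H$: so a class $Q$ that meets $H$ must absorb $H$. Accordingly, let $\Sigma^*=(S,B^*,\mathcal Q^*)$ have $B^*=B-E(B[H])$ and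
\[
\mathcal Q^*=\{H\}\cup\{Q\cup H: Q\in\mathcal Q,\ Q\cap H\ne\emptyset\}\cup\{Q: Q\in\mathcal Q,\ Q\cap H=\emptyset\}.
\]
Stars mark the parameters of $\Sigma^*$.

\begin{lemma}\label{lem:merge}
If $\Sigma[H]$ and $\Sigma^*$ have admissible labelings, then so does $\Sigma$.
\end{lemma}

\begin{proof}
Use both labelings, with all labels of $B[H]$ above all labels of $B^*$. In a path or cycle with edges of both graphs, an \emph{$H$-run} is a maximal subpath with edges in $B[H]$. The largest edge of an $H$-run of a cycle is a local maximum, and the largest edge of an $H$-run of a path is a peak unless the run contains the first or last edge of the path.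

A cycle inside $B[H]$ or inside $B^*$ is not unimodal. A cycle with two $H$-runs has two local maxima. If a cycle has exactly one $H$-run, with ends $u\ne u'$, the rest of it is a path of $B^*$ between two vertices of the class $H$; its peak and the largest edge of the run are two local maxima.

Suppose a valley path $R$ of $B$ joins $z\neq z'$ in $Q\in\mathcal Q$. It does not lie in $B^*$, since $Q$ is contained in a class of $\Sigma^*$, and it does not lie in $B[H]$, since then $z,z'\in Q\cap H$. So it has edges of both graphs, and each of its $H$-runs contains its first or last edge. Reversing $R$ if necessary, it begins with an $H$-run from $z$ to a vertex $u$ and continues with a path $R^*$ of $B^*$ from $u$ to a vertex $u'\ne u$, after which either $R$ ends, so that $u'=z'\in Q$, or a final $H$-run begins, so that $u'\in H$. As $z\in Q\cap H$, the set $Q\cup H$ is a class of $\Sigma^*$, and it contains $u$ and $u'$. Hence $R^*$ has a peak, a contradiction.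
\end{proof}

\begin{example}\label{ex:c4}
Let $B$ be the $4$-cycle $s,a,b,t$ with no classes. Taking $H=\{s,t\}$ leaves the path $s,a,b,t$ with the class $\{s,t\}$. Taking $H=\{a,b\}$ in this structure leaves the edges $sa$ and $bt$ with the classes $\{s,t\}$ and $\{a,b\}$, and any labeling, say $sa=1$, $bt=2$, is admissible. Going back, $ab=3$ and then $st=4$, which is the labeling $1,3,2,4$.
\end{example}

The question is how much slack the passage to $\Sigma^*$ costs.

\begin{lemma}\label{lem:cost}
If $X\cap H=\emptyset$, then $\lambda^*(X)=\lambda(X)$. If $F=X\cap H\ne\emptyset$ and $O=X\setminus H$, then
\begin{equation}\label{eq:cost}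
\lambda^*(X)\ \ge\ \lambda(O\cup H)-\lambda(H)+|F|-1+2e(O,H\setminus F).
\end{equation}
\end{lemma}

\begin{proof}
If $X\cap H=\emptyset$, the graphs on $X$ and the nonempty traces on $X$ are the same in both structures. Let $F\ne\emptyset$. Let $k$ be the number of components of $\mathcal Q$ on $O\cup H$ that meet $H$. Each of them contains a component of $\mathcal Q$ on $H$, so $k\le c(H)$. Adding the hyperedge $H$ to the traces of $\mathcal Q$ on $O\cup H$ merges these $k$ components and leaves $c(O\cup H)-k+1$ components. Identify $H$ to a vertex $*$ in this hypergraph, and identify the trace $F$ of the class $H$ to a vertex $*$ in the hypergraph of $\mathcal Q^*$ on $X$. Both times we obtain the hypergraph on $O\cup\{*\}$ with hyperedges $\{*\}$, $(Q\cap O)\cup\{*\}$ for $Q$ meeting $H$, and $Q\cap O$ for $Q$ disjoint from $H$. By (H2), $c^*(X)=c(O\cup H)-k+1$. Therefore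
\[
\rho^*(X)=|F|-1+|O|-c(O\cup H)+k\ \le\ |F|-1+\rho(O\cup H)-\rho(H).
\]
Also $e^*(X)=e(O)+e(O,F)=e(O\cup H)-e(H)-e(O,H\setminus F)$. Adding,
\[
w^*(X)\le w(O\cup H)-w(H)+|F|-1-e(O,H\setminus F).
\]
Insert this in $\lambda^*(X)=3|O|+3|F|-3-2w^*(X)$ and use $\lambda(O\cup H)-\lambda(H)=3|O|-2w(O\cup H)+2w(H)$.
\end{proof}

Inequality \eqref{eq:cost} tells us how to choose $H$: its slack should be as small as possible, namely $1$, and all its proper supersets should have more slack. We can arrange this for all supersets except $S$ itself. When $S$ spoils the sparseness of $\Sigma^*$, the graph turns out to have a cutvertex, and a different construction is needed.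

\subsection{Splitting at a cutvertex}

\begin{example}\label{ex:grid}
Let $B$ consist of the $4$-cycle $h,y',a,b$ and the path $h,x,y$, with the single class $\{y,y'\}$. Replacing the class by an edge gives the $2\times3$ grid, in which sets of $2,3,4,5,6$ vertices span at most $1,2,4,5,7$ edges; so the structure is sparse. The set $H=\{h,y',a,b\}$ has slack $1$, and $H\cup\{x\}$, $H\cup\{y\}$ have slack $2$. But $\Sigma^*$ has the class $H\cup\{y\}$ and asks for a peak on the path $h,x,y$, which is impossible; indeed $\lambda^*(\{h,x,y\})=0$. Less is needed: if $yx<xh$ and the labels of the $4$-cycle are put \emph{below} these two, then $xh$ is a peak of every path from $y$ to $y'$. The condition $yx<xh$ can be imposed by a class: attach a new vertex $r$ to $h$ and ask for a peak on the path $r,h,x,y$.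
\end{example}

In general, let $S=H\cup O$ be a partition and $h\in H$ a vertex such that every edge between $O$ and $H$ ends at $h$. Put $H'=O\cup\{h\}$, so that $B$ is the union of $B[H]$ and $B[H']$, which share only $h$. A class $Q\in\mathcal Q$ is \emph{crossing} if $h\notin Q$, $Q\cap O\ne\emptyset$ and $Q\cap H\neq\emptyset$. Let $D_h$ be the component of $h$ of $\mathcal Q$ on $H'$. For a crossing class, $Q\cap O=Q\cap H'$ lies in one component of $\mathcal Q$ on $H'$; the class is \emph{near} if this component is $D_h$, and \emph{far} otherwise. Let $r$ be a new vertex and let $\Sigma'$ be the structure on $H'\cup\{r\}$ with graph $B[H']+rh$ and classes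
\[
(Q\cap O)\cup\{r\}\ \text{ for $Q$ far},\qquad (Q\cap O)\cup\{h\}\ \text{ for $Q$ near},\qquad Q\cap H'\ \text{ for $Q$ not crossing}.
\]
Adding $h$ to a near class costs no slack on $H'$, since it merges no components, whereas adding $r$ to it would put the adjacent vertices $r$ and $h$ into one component. For far classes it is the other way around. The distinction matters only for sparseness and plays no role in the next lemma.

\begin{lemma}\label{lem:split}
If $\Sigma[H]$ and $\Sigma'$ have admissible labelings, then so does $\Sigma$.
\end{lemma}

\begin{proof}
Label $B[H']$ and $B[H]$ by the given labelings, with all labels of $B[H']$ above all labels of $B[H]$. Every cycle lies in $B[H]$ or in $B[H']$, so none is unimodal. Let $y\neq y'$ lie in a class $Q\in\mathcal Q$ and let $R$ be a $(y,y')$-path. If $y,y'\in H$, then $R$ lies in $B[H]$, since it cannot pass through $h$ twice, and $y,y'\in Q\cap H$; so $R$ has a peak. If $y,y'\in H'$, then $R$ lies in $B[H']$, and $Q\cap H'$ is contained in a class of $\Sigma'$; so again $R$ has a peak.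

It remains to consider $y\in O$ and $y'\in H\setminus\{h\}$. Then $R$ consists of a path $R_1$ in $B[H']$ from $y$ to $h$ and a path $R_2$ in $B[H]$ from $h$ to $y'$, each with at least one edge. If $h\in Q$ or $Q$ is near, then $y$ and $h$ share a class of $\Sigma'$, and $R_1$ has a peak. Otherwise $Q$ is far, and $y$ and $r$ share a class of $\Sigma'$. If $R_1$ were decreasing from $y$ to $h$, the path formed by $rh$ and the reverse of $R_1$ would be increasing after its first edge, hence a valley path from $r$ to $y$, whatever the label of $rh$. So $R_1$ has consecutive edges $e<f$, in the direction from $y$ to $h$. The largest edge of $R$ from $e$ onward is not $e$ and is not in $R_2$. So it is preceded and followed by smaller edges of $R$, and is a peak.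
\end{proof}

\subsection{Proof of Theorem~\ref{thm:structures}}

We use induction on the pair $(e(B),|S|)$ in lexicographic order. If $B$ has no edge there is nothing to prove. If $B$ is disconnected, split $S$ into nonempty sets $S_1,S_2$ with no edge between them and combine admissible labelings of $\Sigma[S_1]$ and $\Sigma[S_2]$; every path and cycle lies in one part. If $B$ is a star, it has no cycle and only paths of length at most $2$, so every labeling is admissible by (S1) and (S2).

So let $B$ be connected and not a star. Then some edge $st$ has both ends of degree at least $2$. By (S1), $\lambda(\{s,t\})=3-2=1$, and $\{s,t\}\ne S$. Let $H$ be maximal under inclusion among the proper subsets of $S$ that contain $s,t$ and have slack $1$, and put $O=S\setminus H\ne\emptyset$. We claim: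
\begin{equation}\label{eq:almost}
\begin{gathered}
\lambda^*(X)\ge1 \text{ whenever } |X|\ge2, \text{ except possibly for } X=O\cup\{h\},\ h\in H;\\
\lambda^*(X)\ge 0 \text{ for all } X\neq\emptyset.
\end{gathered}
\end{equation}
Let $|X|\ge2$ and $F=X\cap H$, and apply Lemma~\ref{lem:cost}. If $F=\emptyset$, then $\lambda^*(X)=\lambda(X)\ge1$. If $X\subseteq H$, then $\lambda^*(X)\ge|X|-1\ge1$. If $F\neq\emptyset$ and $H\subsetneq X\cup H\subsetneq S$, then $\lambda(X\cup H)\ge2$ by sparseness and the maximality of $H$, so $\lambda^*(X)\ge|F|\ge1$. If $F\ne\emptyset$ and $X\cup H=S$, then $\lambda^*(X)\ge\lambda(S)-1+|F|-1\ge|F|-1$. This proves \eqref{eq:almost}.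

If $\Sigma^*$ is sparse, induction applies to $\Sigma^*$, which has lost the edge $st$, and to $\Sigma[H]$, which has no more edges and fewer vertices than $\Sigma$. Lemma~\ref{lem:merge} completes the step.

Suppose $\Sigma^*$ is not sparse. By \eqref{eq:almost}, $\lambda^*(O\cup\{h\})=0$ for some $h\in H$, and \eqref{eq:cost} gives $0\ge\lambda(S)-1+2e(O,H\setminus\{h\})$. Hence all edges between $O$ and $H$ end at $h$, and $\Sigma'$ is defined. As $B$ is connected, $e(O,\{h\})\ge1$. Moreover $|H|\ge3$: if $H=\{s,t\}$, then the one of $s,t$ that differs from $h$ has degree at least $2$ and so a neighbor in $O$. Thus $\Sigma'$ has $e(H')+1\le e(H')+e(H)=e(B)$ edges and $|O|+2<|S|$ vertices. By induction and Lemma~\ref{lem:split} it suffices to show that $\Sigma'$ is sparse. Primes mark its parameters. For $O_1\subseteq O$, the traces of $\mathcal Q^*$ on $O_1\cup\{h\}$ are $\{h\}$, the sets $(Q\cap O_1)\cup\{h\}$ for $Q$ meeting $H$, and the sets $Q\cap O_1$ for $Q$ disjoint from $H$; and $B^*$ agrees with $B$ on $O_1\cup\{h\}$. A set of at least two vertices of $\Sigma'$ has one of four forms.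

\emph{The set $O_1$, with $|O_1|\ge2$.} The graph and the traces are those of $\Sigma$, so $\lambda'(O_1)=\lambda(O_1)\ge1$.

\emph{The set $O_1\cup\{h\}$, with $O_1\neq\emptyset$.} Every trace of $\Sigma'$ is contained in a trace of $\mathcal Q^*$, so $\lambda'\ge\lambda^*$ by (H1), and this is at least $1$ for $O_1\ne O$ by \eqref{eq:almost}. For $O_1=O$, the traces of $\Sigma'$ on $H'$ arise from those of $\mathcal Q$ by adding $h$ to some subsets of $D_h$. So $\Sigma'$ and $\Sigma$ have the same components on $H'$, and $\lambda'(H')=\lambda(H')\ge1$.

\emph{The set $O_1\cup\{h,r\}$.} On $H'\cup\{r\}$, the classes containing $r$ join $r$ only to components of $\mathcal Q$ on $H'$ other than $D_h$. So $r$ and $h$ lie in different components of $\Sigma'$ on $H'\cup\{r\}$, and therefore on $O_1\cup\{h,r\}$. Identifying $r$ with $h$ turns the traces of $\Sigma'$ into the traces of $\mathcal Q^*$ on $O_1\cup\{h\}$, apart from sets with at most one element, and by (H2) removes one vertex and one component. So $\rho'(O_1\cup\{h,r\})=\rho^*(O_1\cup\{h\})$. The edge $rh$ adds $1$ to the weight and the vertex $r$ adds $1$ to the size, so $\lambda'(O_1\cup\{h,r\})=\lambda^*(O_1\cup\{h\})+3-2\ge1$.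

\emph{The set $O_1\cup\{r\}$, with $O_1\ne\emptyset$.} Rename $r$ as $h$. Every trace of $\Sigma'$ is then contained in a trace of $\mathcal Q^*$ on $O_1\cup\{h\}$, and the edges from $O_1$ to $h$ are absent. So $\lambda'(O_1\cup\{r\})\ge\lambda^*(O_1\cup\{h\})+2e(O_1,\{h\})$, which is at least $1$ if $O_1\neq O$ and at least $2$ if $O_1=O$.

Thus $\Sigma'$ is sparse, and Theorem~\ref{thm:structures} is proved. \qed

\section{Reduction to minimal extensions}\label{sec:reduction}

For $G$ and $T$ as in Theorem~\ref{thm:ext}, the structure $\Sigma(G,T)$ need not be sparse. Draw a pentagon $T$ inside a face of the dodecahedron and join two adjacent vertices of $T$ to two vertices of the face at distance $2$; then $G[S]$ is the dodecahedron, of slack $57-60<0$. We therefore enlarge $T$ in steps that cannot be subdivided. A pair $(G,T)$ is a \emph{minimal extension} if $G$ is a $2$-connected planar graph of girth at least $5$, the set $T\subsetneq V(G)$ is closed, $G[T]$ is $2$-connected, and no closed set $T'$ with $T\subsetneq T'\subsetneq V(G)$ induces a $2$-connected graph.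

\begin{proposition}\label{prop:minimal}
If $(G,T)$ is a minimal extension, then $\Sigma(G,T)$ is sparse.
\end{proposition}

The proof occupies Section~\ref{sec:planar}. We first derive the main theorems.

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
We use induction on $|V(G)\setminus T|$; let $T\ne V(G)$. Among the closed sets $T_1\supsetneq T$ with $G[T_1]$ $2$-connected, of which $V(G)$ is one, choose one of minimum size. Let $T\subsetneq T'\subsetneq T_1$ with $T'$ closed in $G[T_1]$. Vertices outside $T_1$ have at most one neighbor in $T_1$, so $T'$ is closed in $G$, and $G[T']$ is not $2$-connected by the choice of $T_1$. Hence $(G[T_1],T)$ is a minimal extension. By Proposition~\ref{prop:minimal}, Theorem~\ref{thm:structures} and Lemma~\ref{lem:glue}, the labeling extends to a good labeling of $G[T_1]$. Now apply the induction hypothesis to $G$ and $T_1$.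
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The blocks of a graph partition its edges, every cycle lies in one block, and a block with a cycle is $2$-connected. By Lemma~\ref{lem:unimodal} it suffices to label each $2$-connected block, using disjoint sets of labels. So let $G$ be $2$-connected, planar, of girth $g\ge5$, and let $C$ be a shortest cycle. It has no chord, so $G[V(C)]=C$, which is $2$-connected and good. The set $V(C)$ is closed: if a vertex outside $C$ had two neighbors on $C$, at distance $j\le g/2$ along $C$, there would be a cycle of length $j+2\ge g$, so $g-2\le g/2$ and $g\le4$. (In $K_{2,3}$ this is the step that fails.) Apply Theorem~\ref{thm:ext} with $T=V(C)$.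
\end{proof}

\section{Minimal extensions are sparse}\label{sec:planar}

We use the following textbook facts. Plane graphs are drawn on the sphere.
\begin{itemize}
\item[(C1)] A $2$-connected graph stays $2$-connected when we add an edge, or a path through new vertices between two distinct old vertices; in particular, a new vertex with at least two neighbors.
\item[(C2)] In a $2$-connected graph, a nonempty set $L$ of vertices that misses at least two vertices has at least two neighbors outside $L$.
\item[(P1)] A connected plane graph with $n$ vertices and $m$ edges has $m-n+2$ faces.
\item[(P2)] In a $2$-connected plane graph every face is bounded by a cycle and is one of the two components of the complement of this cycle; its closure is a closed disc. Every edge lies on exactly two facial cycles. A component of the complement of a cycle that contains no point of the graph is a face.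
\item[(P3)] In a $2$-connected plane graph the faces at a vertex $z$ correspond to the sectors between cyclically consecutive edges at $z$. So if $z$ has degree at least $3$, distinct facial cycles through $z$ use distinct pairs of edges at $z$.
\item[(P4)] If $J$ is a subgraph of a plane graph $G$ and a vertex $u\notin V(J)$ lies in the face $\Psi$ of $J$, then every edge $uv$ of $G$, without its end $v$, lies in $\Psi$, and $v$ lies in $\Psi$ or on its boundary.
\end{itemize}
Throughout, $(G,T)$ is a minimal extension with a fixed drawing of $G$, $S=V(G)\setminus T$ and $\Sigma=\Sigma(G,T)$. Since $T$ is closed, the classes $N(p)\cap S$ are pairwise disjoint, and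
\begin{equation}\label{eq:rho}
\rho(X)=\sum_{p\in T}\max\bigl(0,|N(p)\cap X|-1\bigr)\qquad(\emptyset\neq X\subseteq S).
\end{equation}

\subsection{Ears and the growth order}

Minimality is used only in the next two lemmas, each time in the form: a closed set that properly contains $T$ and induces a $2$-connected graph is $V(G)$.

\begin{lemma}\label{lem:connected}
$G[S]$ is connected.
\end{lemma}

\begin{proof}
Let $L$ be the vertex set of a component of $G[S]$. Vertices outside $T\cup L$ have no neighbor in $L$, so $T\cup L$ is closed. By (C2), $L$ has at least two neighbors in $T$; so $G[T\cup L]$ is connected, and stays connected when a vertex of $T$ is deleted. If $x\in L$, each component of $G[L]-x$ has a neighbor in $T$ by (C2), so $G[T\cup L]-x$ is connected. Hence $G[T\cup L]$ is $2$-connected and $T\cup L=V(G)$.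
\end{proof}

\begin{lemma}\label{lem:order}
Either $G[S]$ is a forest and no class has two elements, or $S$ has an ordering $v_1,v_2,\dots$ such that $v_1$ has exactly one neighbor in $T$ and every $v_i$ with $i\ge2$ has at least two neighbors in $T\cup\{v_1,\dots,v_{i-1}\}$.
\end{lemma}

\begin{proof}
An \emph{ear} is a path $a,s_1,\dots,s_k,b$ with $a\ne b$ in $T$ and all $s_i$ in $S$; its \emph{size} is $k$. Ears exist, because $G[S]$ is connected and has two neighbors in $T$ by (C2). Take an ear of minimum size $k$. Since $T$ is closed, $k\ge2$.

\emph{Case $k=2$.} Put $v_1=s_1$, $v_2=s_2$; then $v_2$ has the neighbors $v_1$ and $b$. As long as some vertex has at least two neighbors in the current set $T\cup\{v_1,\dots,v_{i-1}\}$ and is not in it, take such a vertex as $v_i$. The final set is closed and induces a $2$-connected graph by (C1), so it is $V(G)$. This is the required ordering.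

Now let $k\ge3$. No $s_i$ with $1<i<k$ has a neighbor $c\in T$, since $a,s_1,\dots,s_i,c$ (if $c\ne a$) or $a,s_i,\dots,s_k,b$ (if $c=a$) would be a smaller ear. The path $s_1\dots s_k$ has no chord, for the same reason.

\emph{Case $k\ge4$.} We show that $T'=T\cup\{s_1,\dots,s_k\}$ is closed. Let $y\notin T'$ have two neighbors in $T'$; at most one is in $T$. If $y$ is adjacent to $s_i$ and $s_j$ with $i<j$, the cycle $y,s_i,\dots,s_j$ has length $j-i+2\ge5$, and replacing the $j-i-1\ge2$ vertices between $s_i$ and $s_j$ by $y$ gives a smaller ear. So $y$ is adjacent to some $c\in T$ and some $s_i$. If $c\neq a$, the ear $a,s_1,\dots,s_i,y,c$ has size $i+1$, so $i\ge k-1$. If $c\ne b$, the ear $c,y,s_i,\dots,s_k,b$ has size $k-i+2$, so $i\le2$. If $c\notin\{a,b\}$, then $k-1\le2$, which is false. If $c=a$, then $i\le2$ and $a,s_1,\dots,s_i,y$ is a cycle of length at most $4$. If $c=b$, then $i\ge k-1$ and $b,s_k,\dots,s_i,y$ is such a cycle. So $T'$ is closed, and $T'=V(G)$ by (C1). Then $G[S]$ is a path, and the nonempty classes are $\{s_1\}$ and $\{s_k\}$.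

\emph{Case $k=3$.} Call a neighbor of $s_2$ in $S$ a \emph{leaf} if it has a neighbor in $T$; $s_1$ and $s_3$ are leaves. Let $T'$ consist of $T$, $s_2$ and the leaves. Let $y\notin T'$ have two neighbors in $T'$, at most one in $T$. Two leaves give a $4$-cycle through $s_2$; $s_2$ and a leaf give a triangle; $s_2$ and a vertex of $T$ make $y$ a leaf; a leaf $\ell$ and a vertex $c\in T$ give a triangle if $c$ is the neighbor of $\ell$ in $T$, and an ear of size $2$ otherwise. All are impossible, so $T'$ is closed. By (C1), adding the ear and then the other leaves, $G[T']$ is $2$-connected, so $T'=V(G)$. Adjacent leaves would form a triangle with $s_2$, so $G[S]$ is a star. Two leaves with the same neighbor in $T$ would lie on a $4$-cycle, and $s_2$ has no neighbor in $T$; so no class has two elements.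
\end{proof}

In the first alternative $w(X)=e(X)\le|X|-1$ and $\lambda(X)\ge|X|-1$, so $\Sigma$ is sparse. From now on we fix an ordering as in the second alternative, the \emph{growth order}; ``earlier'' and ``later'' refer to it. It provides two edges per vertex, whereas a planar graph of girth $5$ has fewer than $5/3$. So many of these edges must go to $T$, and that leaves few edges inside $S$. We make this precise for every subset of $S$.

\subsection{A smallest dense set and the graph $J$}

Suppose $\Sigma$ is not sparse, and let $X\subseteq S$ be a smallest set with $|X|\ge2$ and $\lambda(X)\le0$. So nonempty proper subsets of $X$ have slack at least $0$, and at least $1$ if they have two or more elements. If $|X|=2$, then $w(X)\ge2$, so the two vertices are adjacent and have a common neighbor in $T$, a triangle. Hence $|X|\ge3$. Put $U=S\setminus X$.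

By Lemma~\ref{lem:connected}, $G[S]$ lies in one face of $G[T]$. By (P2) this face is bounded by a cycle $W$, and its closure $\Delta$ is a closed disc. Let $\mathrm{Ext}$ be the complement of $\Delta$. The vertices of $G$ in the interior of $\Delta$ are those of $S$. By (P4), all neighbors of $S$ in $T$ lie on $W$, and the edges incident with $S$ lie in the interior of $\Delta$ except for their ends on $W$. Let $A$ be the set of vertices of $S$ that have a neighbor on $W$; this neighbor is unique.

To apply Euler's formula we realize $\rho(X)$ in the plane. A vertex $p$ with $j\ge2$ neighbors in $X$ contributes $j-1$ to \eqref{eq:rho}, which is what adding $p$ and its $j$ edges contributes to the difference of edges and vertices. So let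
\[
P=\{p\in V(W): |N(p)\cap X|\ge2\},
\]
and let $J$ be the plane graph on $X\cup P$ whose edges are those of $G[X]$ and those between $P$ and $X$; edges of $G$ within $P$ are not included. Put
\[
d=|X|,\quad b=e(X),\quad \sigma=\rho(X),\quad w=b+\sigma,\quad a=|X\cap A|,\quad \pi=|P|.
\]
By \eqref{eq:rho} there are $\sigma+\pi$ edges between $P$ and $X$, so $J$ has $d+\pi$ vertices and $w+\pi$ edges.

\begin{lemma}\label{lem:J}
$J$ is $2$-connected.
\end{lemma}

\begin{proof}
Suppose not. Then $J$ is the union of edge-disjoint subgraphs $J_1,J_2$, each with a vertex not in the other, such that either $V(J_1)\cap V(J_2)=\emptyset$, or $J$ is connected and $V(J_1)\cap V(J_2)=\{v\}$. Put $X_i=X\cap V(J_i)$. A vertex $p\in P$ in only one $J_i$ has all its neighbors of $X$ in $X_i$; it has at least two, so one of them is not in the other part. Hence each $X_i$ contains a vertex outside the other part, and both are nonempty proper subsets of $X$. Such a $p$ has at most one neighbor in the other part, so in \eqref{eq:rho} it contributes the same to $\rho(X)$ as to $\rho(X_1)+\rho(X_2)$. Also $e(X)=e(X_1)+e(X_2)$.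

If the intersection is empty, then $w(X)=w(X_1)+w(X_2)$ and $d=|X_1|+|X_2|$, so $\lambda(X)=\lambda(X_1)+\lambda(X_2)+3>0$. If $v\in X$, then $w(X)=w(X_1)+w(X_2)$, $d=|X_1|+|X_2|-1$ and $|X_i|\ge2$, so $\lambda(X)=\lambda(X_1)+\lambda(X_2)\ge2$. If $v\in P$, then $v$ has $j_i\ge1$ neighbors in $X_i$ because $J$ is connected, and it contributes $j_1+j_2-1=(j_1-1)+(j_2-1)+1$; so $w(X)=w(X_1)+w(X_2)+1$, $d=|X_1|+|X_2|$ and $\lambda(X)=\lambda(X_1)+\lambda(X_2)+1>0$. Each case contradicts $\lambda(X)\le0$.
\end{proof}

\subsection{Euler's formula for $J$}

The graph $J$ lies in $\Delta$ and meets the curve $W$ exactly in $P$. The set $\mathrm{Ext}\cup(W\setminus P)$ is connected, since it lies between the connected set $\mathrm{Ext}$ and its closure, and it is disjoint from $J$. So it lies in one face $F_0$ of $J$, the \emph{outer face}; the other faces are \emph{inner}. Let $C_0$ be the cycle bounding $F_0$. We determine which vertices are forced onto $C_0$.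

The vertices of $P$ are in the closure of $\mathrm{Ext}$, hence on $C_0$. Call $x\in X\cap A$ \emph{solo} if its neighbor $q$ on $W$ is not in $P$, and call $xq$ a \emph{solo edge}. As $q\in F_0$, (P4) shows that the solo edge without $x$ lies in $F_0$ and that $x$ is on $C_0$. Distinct solo vertices have distinct neighbors on $W$, by the definition of $P$. Exactly $\sigma+\pi$ vertices of $X\cap A$ have their neighbor in $P$, so the number of solo vertices is $\mu=a-\sigma-\pi$. Each $p\in P$ has two neighbors along $C_0$. They lie in $X$, are not solo, and are distinct for distinct $p$, since a vertex of $X$ has at most one neighbor on $W$. The remaining vertices of $C_0$, those in $X$ that are neither solo nor adjacent along $C_0$ to a vertex of $P$, are \emph{free}; let $\varphi$ be their number. Thus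
\[
|C_0|=\mu+3\pi+\varphi .
\]

By (P1), $J$ has $w-d+1$ inner faces. Each inner face $\Psi$ is bounded by a cycle $\partial\Psi$ of $G$, of length $5+\eta_\Psi$ with $\eta_\Psi\ge0$; let $\eta=\sum_\Psi\eta_\Psi$. Each edge lies on two facial cycles, so
\[
2(w+\pi)=\mu+3\pi+\varphi+5(w-d+1)+\eta .
\]
With $\mu+\pi=a-\sigma$ this becomes $a-\sigma=5d-5-3w-\varphi-\eta$. Adding $b+\sigma=w$ and using $2w=3d-3-\lambda(X)$,
\begin{equation}\label{eq:euler}
a+b=2d-2+\lambda(X)-\varphi-\eta\ \le\ 2d-2-\varphi-\eta .
\end{equation}

The left side counts the edges inside $X$ and from $X$ to $W$. If $X=S$, the growth order gives $a+b\ge2d-1$, and we already have a contradiction. In general, vertices of $X$ may find their earlier neighbors in $U$. We show that they need more such neighbors than planarity allows.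

\subsection{Demand}

We write $[\,\cdot\,]$ for the number that is $1$ if the enclosed statement holds and $0$ otherwise. For $v\in X$ let $i(v)$ be $[v\in A]$ plus the number of earlier neighbors of $v$ in $X$; thus $\sum_{v\in X}i(v)=a+b$. The \emph{demand} of $v\in X$ is $\delta(v)=\max(0,2-i(v))$ if $v\neq v_1$, and $\delta(v_1)=0$ if $v_1\in X$. By Lemma~\ref{lem:order}, $v$ has at least $\delta(v)$ earlier neighbors in $U$. We have $i(v)+\delta(v)\ge2$ for $v\ne v_1$, and $i(v_1)+\delta(v_1)=1$ if $v_1\in X$. Summing and using \eqref{eq:euler},
\begin{equation}\label{eq:demand}
\sum_{v\in X}\delta(v)\ \ge\ 2d-1+[v_1\in U]-(a+b)\ \ge\ 1+[v_1\in U]+\varphi+\eta .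
\end{equation}
For $Y\subseteq U$ let $\delta(v;Y)$ be the minimum of $\delta(v)$ and the number of earlier neighbors of $v$ in $Y$, and let $\operatorname{sup}(Y)=\sum_{v\in X}\delta(v;Y)$ be the \emph{supply} of $Y$. If $U$ is partitioned into sets $Y_j$, then $\delta(v)\le\sum_j\delta(v;Y_j)$: either some term equals $\delta(v)$, or the sum counts all earlier neighbors of $v$ in $U$. Hence
\begin{equation}\label{eq:split}
\sum_{v\in X}\delta(v)\le\sum_j\operatorname{sup}(Y_j).
\end{equation}
Every vertex of $U$ lies in a face of $J$, and we bound the supply face by face.

\subsection{Supply from an inner face}

\begin{lemma}\label{lem:inner}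
Let $\Psi$ be an inner face of $J$ and $U_\Psi$ the set of vertices of $U$ in $\Psi$. Then $\operatorname{sup}(U_\Psi)\le\frac13\eta_\Psi+[v_1\in U_\Psi]$.
\end{lemma}

\begin{proof}
Let $u=|U_\Psi|\ge1$; for $u=0$ the supply is $0$. The face $\Psi$ is disjoint from $F_0$ and from $P$, so it lies in the interior of $\Delta$, and the vertices of $G$ in it are those of $U_\Psi$. By (P4), all neighbors of $U_\Psi$ lie in $U_\Psi\cup V(\partial\Psi)$. Let $m$ be the number of edges of $G$ incident with $U_\Psi$, and let $M$ be the plane graph formed by $\partial\Psi$, $U_\Psi$ and these edges. It is $2$-connected: after deleting at most one vertex $z$, what remains of $\partial\Psi$ is connected, and a component $L$ disjoint from it would be a subset of $U_\Psi$ with no neighbor in $G$ outside $L\cup\{z\}$, contrary to (C2). By (P1), $M$ has $m-u+2$ faces. One of them is the complement of the closure of $\Psi$. The other $m-u+1$ are bounded by cycles of length at least $5$, of total length $5+\eta_\Psi+2m$. So $5(m-u+1)\le5+\eta_\Psi+2m$, that is, $3m\le\eta_\Psi+5u$.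

By Lemma~\ref{lem:order}, at least $2u-[v_1\in U_\Psi]$ of the $m$ edges join a vertex of $U_\Psi$ to an earlier vertex or to $T$; no edge is counted from both ends. The edges from $U_\Psi$ to later vertices of $X$ are among the others, and their number is at least $\operatorname{sup}(U_\Psi)$. Therefore
\[
\operatorname{sup}(U_\Psi)\le m-2u+[v_1\in U_\Psi]\le\tfrac13\eta_\Psi-\tfrac13u+[v_1\in U_\Psi].\qedhere
\]
\end{proof}

\subsection{Supply from the outer face}

Let $U_0$ be the set of vertices of $U$ in $F_0$. By (P4), every neighbor in $S$ of a vertex of $U_0$ lies in $U_0$ or on $C_0$. The counting of Lemma~\ref{lem:inner} is useless here, because the length of $W$ is not under control. Instead we bound the demand of the vertices of $C_0$ directly, since each edge of $C_0$ within $X$ already gives one of its ends an earlier neighbor. This bound is too large by a small amount, which is recovered by the following observation.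
\begin{itemize}
\item[(E)] \emph{Let $Y\subseteq U$ and $\emptyset\ne Z\subseteq X$ be such that $v_1\notin Y$ and all neighbors in $S$ of vertices of $Y$ lie in $Y\cup Z$. Then the earliest vertex of $Y\cup Z$ lies in $Z$.} Indeed, a vertex of $Y$ has two neighbors that are earlier or in $T$, at most one of them in $T$; so it has an earlier neighbor in $S$, which lies in $Y\cup Z$.
\end{itemize}
Call the solo vertices and the vertices of $P$ \emph{contacts}. There are $\kappa=\mu+\pi$ of them, all on $C_0$.

\begin{lemma}\label{lem:fewcontacts}
If $\pi=0$ and $\mu\le1$, then $\operatorname{sup}(U_0)\le\varphi+[v_1\in U_0]$.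
\end{lemma}

\begin{proof}
Here $V(C_0)\subseteq X$ and $|C_0|\le\varphi+1$. For $v$ on $C_0$ let $j(v)$ be the number of earlier vertices among its two neighbors along $C_0$. Then $\sum_v j(v)=|C_0|$ and $\delta(v;U_0)\le\delta(v)\le2-j(v)$, so $\operatorname{sup}(U_0)\le|C_0|\le\varphi+1$. If $v_1\notin U_0$, then by (E) the earliest vertex $x$ of $U_0\cup V(C_0)$ is on $C_0$. It has $\delta(x;U_0)=0$ but was counted with $2-j(x)=2$, so $\operatorname{sup}(U_0)\le\varphi-1$.
\end{proof}

Assume now that $\kappa\ge2$, or $\kappa=\pi=1$. The contacts divide $C_0$ into $\kappa$ \emph{segments}, each running from a contact $c$ to the next contact $c'$, where $c=c'$ if $\kappa=1$. The vertices of a segment that lie in $X$, including $c$ and $c'$ if they are solo, form a path in $G[X]$, the \emph{core} of the segment. Its first vertex is $c$ if $c$ is solo and the successor of $c$ if $c\in P$, and symmetrically for its last vertex; so both lie in $A$ and are not free. They are distinct. This is evident if $c\neq c'$ are both solo. If one of $c,c'$ is solo and the other is in $P$, it holds because a solo vertex has no neighbor in $P$. If $c\ne c'$ are both in $P$, it holds because they are not adjacent in $J$ and have no common neighbor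 in $X$. If $c=c'\in P$, they are the two neighbors of $c$ on $C_0$. So the core can be written $t_0,t_1,\dots,t_{k+1}$ with $k\ge0$. The vertices $t_1,\dots,t_k$ are not contacts and have both neighbors along $C_0$ in $X$, so they are free; and every free vertex arises in this way in exactly one segment. Hence the numbers $k$ sum to $\varphi$.

The direct bound will give $k+1$ for each segment, and we must save $1$ in each. To apply (E) separately for each segment we cut $F_0$ along $W$ and the solo edges; see Figure~\ref{fig:regions}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[thick] (0,0) circle (2.4);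
\coordinate (p) at (0,2.4); \coordinate (a) at (-0.8,1.2); \coordinate (b) at (-1.1,0.1);
\coordinate (c) at (-0.6,-0.9); \coordinate (d) at (0.6,-0.9); \coordinate (e) at (0.9,0.8);
\coordinate (q) at (235:2.4); \coordinate (r) at (305:2.4);
\filldraw[fill=gray!20,thick] (p)--(a)--(b)--(c)--(d)--(e)--cycle;
\draw[thick,dashed] (c)--(q) (d)--(r);
\foreach \x in {a,b,c,d,e} \fill (\x) circle (2pt);
\foreach \x in {p,q,r} \filldraw[fill=white,thick] (\x) circle (2.2pt);
\node[above] at (p) {$p$}; \node[right] at (a) {$t_0$}; \node[right] at (b) {$t_1$};
\node[above right] at (c) {$t_2$}; \node at (0.2,0.35) {$D$};
\node at (-1.75,0.55) {$\Phi_1$}; \node at (0,-1.7) {$\Phi_2$}; \node at (1.65,0.1) {$\Phi_3$};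
\node at (40:2.7) {$W$}; \node at (140:2.95) {$\mathrm{Ext}$};
\end{tikzpicture}
\caption{The plane graph $K$ formed by the cycle $W$, the cycle $C_0$ (around the shaded face $D$) and two solo edges (dashed). The cycles share the vertex $p\in P$; other vertices of $W$ are drawn only where a solo edge ends. The three contacts, $p$ and the two solo vertices, cut $C_0$ into three segments, one on the boundary of each region $\Phi_i$. The segment of $\Phi_1$ has core $t_0,t_1,t_2$, and $t_1$ is the only free vertex.}
\label{fig:regions}
\end{figure}

\begin{lemma}\label{lem:regions}
The set $U_0$ can be partitioned into $\kappa$ sets, one for each segment and possibly empty, such that all neighbors in $S$ of the vertices of each set lie in this set or in the core of its segment.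
\end{lemma}

\begin{proof}
If $\kappa=\pi=1$, the only core contains all of $V(C_0)\cap X$, and $U_0$ itself will do. Let $\kappa\ge2$, and let $K$ be the plane graph formed by $C_0$, $W$ and the solo edges.

\emph{Faces of $K$.} The cycles $C_0$ and $W$ share the vertices of $P$ and no edge. The solo edges and the single vertices of $P$ are $\kappa\ge2$ disjoint paths joining $C_0$ and $W$. For any vertex $z$, the graphs $C_0-z$ and $W-z$ are connected and one of these paths avoids $z$; so $K$ is $2$-connected. It has $|C_0|+|W|-\pi$ vertices and $|C_0|+|W|+\mu$ edges, hence $\kappa+2$ faces. One is $\mathrm{Ext}$, bounded by $W$. Let $D$ be the component of the complement of $C_0$ other than $F_0$. All points of $K$ not on $C_0$ lie in $F_0$, so $D$ is a face of $K$, bounded by $C_0$. The other $\kappa$ faces, the \emph{regions}, are disjoint from $D$, $\mathrm{Ext}$ and both cycles, so they lie in $F_0$ and in the interior of $\Delta$. Each edge of $C_0$ lies on the boundary of $D$ and of one other face, which is not $\mathrm{Ext}$, so of exactly one region.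

\emph{Regions at a contact.} A solo vertex $z$ has two edges of $C_0$ and one solo edge in $K$; a vertex $z\in P$ has two edges of $C_0$ and two of $W$. The pair of edges of $C_0$ is used by $D$, and the pair of edges of $W$ by $\mathrm{Ext}$. By (P3), the boundary of a region through a contact $z$ uses exactly one edge of $C_0$ at $z$.

\emph{One segment per region.} Let $Z$ be the cycle bounding a region $\Phi$. Suppose $Z$ has no edge of $C_0$. Then it contains no contact, hence no solo edge, so $Z=W$, and $\Phi$ is the interior of $\Delta$ by (P2); but the interior of $\Delta$ contains the vertices of $C_0$ in $X$. So $Z$ has an edge of $C_0$. The vertices of $C_0$ that are not contacts have degree $2$ in $K$, so the edges of $Z$ on $C_0$ form whole segments. Thus each of the $\kappa$ regions has at least one segment on its boundary, and each of the $\kappa$ segments lies on the boundary of exactly one region; so $Z$ contains exactly one segment. A vertex of $X$ on $Z$ lies on $C_0$ and is incident with an edge of $Z$ on $C_0$, because it has degree $2$ in $K$ or is a contact. So it lies in the core of this segment.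

\emph{The partition.} The vertices of $U_0$ lie in $F_0$, in the interior of $\Delta$ and not on $K$, so each lies in a region. Let $U_\Phi$ be the set of those in $\Phi$. By (P4), a neighbor in $S$ of a vertex of $U_\Phi$ lies in $\Phi\subseteq F_0$, hence in $U_\Phi$, or on $Z$, hence in the core.
\end{proof}

\begin{lemma}\label{lem:segments}
For the sets $Y$ of the partition in Lemma~\ref{lem:regions}, $\sum_Y\operatorname{sup}(Y)\le\varphi+[v_1\in U_0]$.
\end{lemma}

\begin{proof}
Fix a segment with core $t_0,\dots,t_{k+1}$ and its set $Y$. Let $j(t_i)$ be the number of neighbors of $t_i$ on the path $t_0\dots t_{k+1}$ that are earlier than $t_i$, so $\sum_ij(t_i)=k+1$. Since $i(t_i)\ge[t_i\in A]+j(t_i)$, we have $\delta(t_i)\le 1-j(t_i)$ for the two ends, which lie in $A$ and have $j\le1$, and $\delta(t_i)\le2-j(t_i)$ for $1\le i\le k$. Only vertices of the core contribute to the supply of $Y$, so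
\[
\operatorname{sup}(Y)=\sum_i\delta(t_i;Y)\le 2+2k-(k+1)=k+1 .
\]
If $v_1\notin Y$, then by (E) the earliest vertex among $Y$ and the core is some $t_i$. It has $\delta(t_i;Y)=0$ and $j(t_i)=0$, so it was counted with at least $1$, and $\operatorname{sup}(Y)\le k$. As $v_1$ lies in at most one set $Y$ and the numbers $k$ sum to $\varphi$, the lemma follows.
\end{proof}

\subsection{End of the proof of Proposition~\ref{prop:minimal}}

Partition $U$ into the sets $U_\Psi$ for the inner faces $\Psi$ and either $U_0$ or its parts from Lemma~\ref{lem:regions}. Lemmas~\ref{lem:fewcontacts} and~\ref{lem:segments} together cover all values of $\pi$ and $\mu$. With Lemma~\ref{lem:inner} and \eqref{eq:split} they give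
\[
\sum_{v\in X}\delta(v)\le\varphi+\tfrac13\eta+[v_1\in U].
\]
Comparing with \eqref{eq:demand} yields $1+\eta\le\frac13\eta$, which is impossible for $\eta\geq 0$. So $\Sigma$ is sparse. \qed

\section{Sharpness}\label{sec:sharp}

\emph{The girth.} The bad graph $K_{2,3}$ is planar of girth $4$, so $5$ cannot be replaced by $4$ in Theorem~\ref{thm:main}.

\emph{The constant in Theorem~\ref{thm:sparse}.} The bad graphs $K_3$ and $K_{2,3}$ satisfy $2e=3n-3$, with $6=9-3$ and $12=15-3$. Their sets of $2$, $3$, $4$ vertices that are proper subsets span at most $1$, $2$, $4$ edges, so they satisfy $2e(G[X])\le3|X|-4$. Hence the condition $2e(G[X])\le3|X|-3$ does not suffice, which completes the proof of Theorem~\ref{thm:sparse}.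

\emph{Planarity.} A good graph cannot be dense, because each new edge merges two disjoint sets of vertices that can reach its ends.

\begin{proposition}\label{prop:density}
Every good graph with $n$ vertices and $e$ edges satisfies $2e\le n\log_2n$.
\end{proposition}

\begin{proof}
Take an injective good labeling and insert the edges in increasing order. At each moment let $I(x)$ be the set of vertices that have an increasing path to $x$, possibly trivial, along the edges inserted so far. Consider the moment before $xy$ is inserted. No existing increasing path contains both $x$ and $y$, since its part between them, in the direction in which it increases, and the edge $xy$ would be two increasing paths with the same ends. So an existing increasing path to $y$ avoids $x$, and can be extended by $yx$ to an increasing path to $x$; the same holds with $x$ and $y$ exchanged. If $z\in I(x)\cap I(y)$, via paths $R$ to $x$ and $R'$ to $y$, then $z\ne x$, and $R$ and $R'$ followed by $yx$ are two different increasing $(z,x)$-paths. Hence $I(x)\cap I(y)=\emptyset$. An increasing path through the new edge ends with it, as it is the largest. So both $I(x)$ and $I(y)$ become $I(x)\cup I(y)$, and the other sets do not change. With $\alpha=|I(x)|$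 and $\beta=|I(y)|$, the sum $\sum_z\log_2|I(z)|$ grows by $\log_2\bigl((\alpha+\beta)^2/(\alpha\beta)\bigr)\ge2$. It starts at $0$ and ends at most at $n\log_2n$.
\end{proof}

The Hoffman--Singleton graph has girth $5$, is $7$-regular and has $50$ vertices. For it $2e=350>300>50\log_250$, so it is bad, and planarity cannot be dropped from Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{slides}
\emph{On the density of nearly regular graphs with a good edge-labelling},
\texttt{https://www.cs.mcgill.ca/\textasciitilde amehra13/Presentations/siam2012\_slides.pdf}.

\end{thebibliography}
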